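
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}

\title{Extreme points of the Bloch unit ball without contact points}


\begin{abstract}
Let $\mathcal E_1$ be the set of functions $F$ holomorphic in the unit disc with $F(0)=0$ and $|F'(z)|(1-|z|^2)\le 1$. We show that there are extreme points $F$ of $\mathcal E_1$ for which equality holds at no point of the disc. Such $F$ form a residual subset of $\mathcal E_1$, and their jets at $0$ can be prescribed as those of any function in $\mathcal E_1$ for which the bound is strict with a uniform margin.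
\end{abstract}

\section{The question and the answer}

Let $\mathbf D=\{z\in\mathbf C:|z|<1\}$ and let $H(\mathbf D)$ be the space of holomorphic functions on $\mathbf D$ with the topology of locally uniform convergence. For $F\in H(\mathbf D)$ put
\[
\mu_F(z)=|F'(z)|\,(1-|z|^2),\qquad \beta(F)=\sup_{z\in\mathbf D}\mu_F(z).
\]
The number $\mu_F(z)$ is the factor by which $F$ stretches lengths at $z$, measured from the hyperbolic metric $|dz|/(1-|z|^2)$ to the Euclidean one. The Bloch space $\mathcal B$ consists of the $F$ with $\|F\|_{\mathcal B}=|F(0)|+\beta(F)<\infty$; let $\mathcal B_1=\{F\in\mathcal B:\|F\|_{\mathcal B}\le1\}$ and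
\[
\mathcal E_1=\{F\in\mathcal B_1: F(0)=0\}=\{F\in H(\mathbf D): F(0)=0,\ \mu_F\le 1\ \text{in }\mathbf D\}.
\]
With
\[
v(z)=\frac1{1-|z|^2}
\]
we have $\mu_F=|F'|/v$, and the condition $\mu_F\le1$ reads $|F'|\le v$. This condition is preserved under locally uniform limits and, together with $F(0)=0$, bounds $F$ on each compact set. So by Montel's theorem $\mathcal E_1$ is a compact convex subset of the metrizable space $H(\mathbf D)$. A point $F\in\mathcal E_1$ is an \emph{extreme point} of $\mathcal E_1$ if $F\pm G\in\mathcal E_1$ with $G\in H(\mathbf D)$ implies $G=0$; extreme points of $\mathcal B_1$ are defined in the same way. The \emph{contact set} of $F\in\mathcal E_1$ is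
\[
A(F)=\{z\in\mathbf D:\mu_F(z)=1\}.
\]

Contact makes a function rigid. Suppose $F\pm G\in\mathcal E_1$. Then $G(0)=0$, and the parallelogram identity gives $2|F'|^2+2|G'|^2=|F'+G'|^2+|F'-G'|^2\le 2v^2$, that is,
\begin{equation}\label{eq:room}
|G'|^2\le v^2-|F'|^2\qquad\text{in }\mathbf D .
\end{equation}
So $G'$ vanishes on $A(F)$, and if $A(F)$ has a limit point in $\mathbf D$, then $G=0$ and $F$ is extreme. It is known that this condition is also necessary when $\mu_F(z)\to0$ as $|z|\to1$, but not in general: there are extreme points, for instance the Ahlfors--Grunsky function, whose contact set has no limit point in $\mathbf D$. In \cite{source} it is asked whether there are extreme points for which $A(F)$ is \emph{empty}.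

One might guess that some contact is needed. If $A(F)=\emptyset$ and $\limsup_{|z|\to1}\mu_F(z)<1$, then $\beta(F)<1$, so $F\pm\varepsilon z\in\mathcal E_1$ for small $\varepsilon>0$, and $F$ is not extreme. For an extreme point without contact, then, $\mu_F$ must come arbitrarily close to $1$ near the boundary. On the other hand, \eqref{eq:room} combines with the maximum principle: it is enough that the right-hand side is small on closed curves that expand to $\partial\mathbf D$, and for that no contact is required. This is how the answer turns out to be yes.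

\begin{theorem}\label{thm:main}
The set of extreme points $F$ of $\mathcal E_1$ with $A(F)=\emptyset$ contains a dense $G_\delta$ subset of $\mathcal E_1$. In particular such $F$ exist.
\end{theorem}

The proof gives more: one can prescribe a jet at the origin, and $\mu_F$ can come as close to $1$ as one likes along a sequence tending to the boundary.

\begin{theorem}\label{thm:strong}
Let $F_0\in\mathcal E_1$ with $\beta(F_0)<1$, let $N\ge0$ be an integer, let $\psi:\mathbf D\to(0,\infty)$ be any function, and let
\[
K=\{F\in\mathcal E_1: F-F_0=O(z^{N+1})\text{ as }z\to0\}.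
\]
The set of all $F\in K$ with the following three properties contains a dense $G_\delta$ subset of $K$:
\begin{enumerate}
\item[(a)] $F$ is an extreme point of $\mathcal E_1$;
\item[(b)] $A(F)=\emptyset$;
\item[(c)] $\displaystyle\liminf_{|z|\to1}\frac{1-\mu_F(z)}{\psi(z)}=0$.
\end{enumerate}
In particular every $N$-jet at $0$ of a function $F_0\in\mathcal E_1$ with $\beta(F_0)<1$ is the $N$-jet of an extreme point with empty contact set.
\end{theorem}

For $N=0$ and $F_0=0$ we have $K=\mathcal E_1$, so Theorem~\ref{thm:strong} contains Theorem~\ref{thm:main}. The assumption $\beta(F_0)<1$ cannot be dropped: for $F_0(z)=z$ and $N=1$ every $F\in K$ has $F'(0)=1$, hence $0\in A(F)$.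

Section~\ref{sec:criterion} gives a countable family of open conditions that together imply extremality, so that by Baire's theorem only their density has to be proved. This amounts to perturbing a given polynomial, with little change on compact sets, so that it nearly touches the bound along a closed curve near $\partial\mathbf D$. Section~\ref{sec:small} develops the idea in the two simplest cases, Section~\ref{sec:construction} carries out the construction in general, and Section~\ref{sec:proof} completes the proof of Theorem~\ref{thm:strong}. Section~\ref{sec:further} gives a necessary condition on the behavior of $\mu_F$ at the boundary and treats the ball $\mathcal B_1$.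

\section{Near contact along curves}\label{sec:criterion}

For an integer $k\ge2$ let $\mathcal G_k$ be the set of all $F\in\mathcal E_1$ for which there is a Jordan curve $\Gamma\subset\mathbf D$, with $\{|z|\le1-1/k\}$ in its interior, such that
\[
v^2-|F'|^2<\frac1k\qquad\text{on }\Gamma .
\]

\begin{lemma}\label{lem:criterion}
Each $\mathcal G_k$ is open in $\mathcal E_1$, and every $F\in\bigcap_{k\ge2}\mathcal G_k$ is an extreme point of $\mathcal E_1$.
\end{lemma}

\begin{proof}
If $F\in\mathcal G_k$ with curve $\Gamma$, then by compactness $v^2-|F'|^2\le 1/k-\delta$ on $\Gamma$ for some $\delta>0$. Since $F\mapsto F'|_\Gamma$ is continuous from $H(\mathbf D)$ to $C(\Gamma)$, the same $\Gamma$ serves for all functions of $\mathcal E_1$ near $F$.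

Let $F\in\bigcap_k\mathcal G_k$ and $F\pm G\in\mathcal E_1$. By \eqref{eq:room}, $|G'|^2<1/k$ on the curve belonging to $\mathcal G_k$, and by the maximum principle $|G'|^2\le1/k$ on $\{|z|\le1-1/k\}$. Letting $k\to\infty$ gives $G'=0$. Moreover $F(0)\pm G(0)=0$ gives $G(0)=0$, so $G=0$.
\end{proof}

How close must $\mu_F$ be to $1$ on $\Gamma$? For $F\in\mathcal E_1$ we have $v^2-|F'|^2=v^2(1-\mu_F^2)$ and $1-\mu_F\le1-\mu_F^2\le2(1-\mu_F)$. So functions $F_m\in\mathcal E_1$ with curves $\Gamma_m$ expanding to $\partial\mathbf D$ lie in any given $\mathcal G_k$ for large $m$ if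
\begin{equation}\label{eq:rate}
\sup_{\Gamma_m}v^2(1-\mu_{F_m})\to0\qquad(m\to\infty),
\end{equation}
and up to a factor $2$ nothing less will do. In short, $1-\mu$ has to be $o(v^{-2})$ on the curves.

A single condition $\mathcal G_k$ may well be met by functions that touch the bound. The open conditions that exclude contact will be imposed separately, and Baire's theorem reconciles the two requirements.

\section{The idea in two simple cases}\label{sec:small}

To prove that $\mathcal G_k$ is dense we start from a polynomial $F_1$ with $\beta(F_1)<1$, put $p=F_1'$, and look for $f$ close to $p$ on compact sets with $|f|\le v$ (at least up to a factor close to $1$) and nearly $|f|=v$ on a closed curve near $\partial\mathbf D$.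

\subsection*{The case $p=0$: monomials}

For an integer $m\ge4$ put
\[
R^2=\frac m{m+2},\qquad A=\frac{m+2}{2R^m} .
\]
The function $r^m(1-r^2)$ on $[0,1]$ is largest at $r=R$, and $A$ normalizes this maximum: $AR^m(1-R^2)=1$. Since $1\ge R^m=(1+2/m)^{-m/2}\ge e^{-1}$,
\begin{equation}\label{eq:A}
A\le\tfrac e2(m+2).
\end{equation}
We use coordinates adapted to the circle $|z|=R$: write
\[
z=Re^{\sigma/m+i\theta},\qquad \sigma,\theta\in\mathbf R,
\]
with $\sigma=-\infty$ at $z=0$. Then $A|z|^m=\frac{m+2}2e^\sigma$ and $1-|z|^2=1-\frac m{m+2}e^{2\sigma/m}$, so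
\begin{equation}\label{eq:b}
A|z|^m(1-|z|^2)=b(\sigma),\qquad b(\sigma)=e^\sigma\Bigl(1-\frac m2\bigl(e^{2\sigma/m}-1\bigr)\Bigr),
\end{equation}
with $b(-\infty)=0$. Because $e^x-1\ge x$,
\begin{equation}\label{eq:bupper}
b(\sigma)\le e^\sigma(1-\sigma).
\end{equation}
The derivative of $e^\sigma(1-\sigma)$ is $-\sigma e^\sigma$. So the right-hand side of \eqref{eq:bupper} increases from $0$ on $(-\infty,0]$, equals $1$ at $\sigma=0$, and decreases on $[0,\infty)$. Near $\sigma=0$ we measure errors by
\[
h=|\sigma|+\frac1m ;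
\]
terms of second order in $h$ will matter, terms of third order will not.

Let $|\sigma|\le\frac12$. From $0\le e^x-1-x\le x^2$ for $|x|\le1$ we get
\[
1-\frac m2\bigl(e^{2\sigma/m}-1\bigr)=1-\sigma-t,\qquad 0\le t\le\frac{2\sigma^2}m\le\frac18 ,
\]
so this quantity is at least $\frac38$. It equals $\frac{m+2}2(1-|z|^2)$. Hence all points with $|\sigma|\le\frac12$ lie in $\mathbf D$, and there
\begin{equation}\label{eq:v}
v\le\tfrac43(m+2)\le2m .
\end{equation}
Since $1-\sigma-t\ge\frac38$ and $t\le2h^3$, we have $\log(1-\sigma-t)=\log(1-\sigma)+O(h^3)$. With $\log(1-\sigma)=-\sigma-\frac12\sigma^2+O(|\sigma|^3)$ we obtain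
\begin{equation}\label{eq:logb}
\log b(\sigma)=\sigma+\log(1-\sigma-t)=-\tfrac12\sigma^2+O(h^3)\qquad(|\sigma|\le\tfrac12)
\end{equation}
with an absolute constant.

For $f=Az^m$ we thus have $|f|/v=b(\sigma)\le1$ in $\mathbf D$, with equality on $|z|=R$. By \eqref{eq:A} the functions $Az^{m+1}/(m+1)$ tend to $0$ locally uniformly, and since $R\to1$ they lie in $\mathcal G_k$ for large $m$. So $F_1=0$ is a limit of functions in $\mathcal G_k$.

\subsection*{The case $p=c$: a reflection}

Let $F_1(z)=cz$ with $0<|c|<1$, so $p=c$. Here and in the next subsection we only look at the region $|\sigma|\le\frac12$ for large $m$; complete estimates follow in Section~\ref{sec:construction}. The first attempt is $f=Az^m+c=Az^m(1+e^{-\sigma}a)$, where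
\[
a=a(\theta)=\frac{2c\,e^{-im\theta}}{m+2}=a_1+ia_2\qquad(a_1,a_2\in\mathbf R).
\]
By \eqref{eq:logb}, $\log(|f|/v)=a_1+O(h^2)$, and more precisely the crest of $|f|/v$ over the direction $\theta$ has height $e^{a_1(\theta)}$ up to $O(m^{-2})$. As $\theta$ varies, $a_1$ oscillates between $\pm|a|$, and $|a|$ is of order $1/m$. But $v$ is of order $m$ near the circle, so \eqref{eq:rate} demands that the heights agree up to $o(m^{-2})$. The attempt fails.

On the circle $\sigma=0$ the factor $1+a$ should be replaced by something whose real part is $1$. Now $\bar a$ has the real part of $a$, and it is the boundary value on $|z|=R$ of the \emph{holomorphic} function $\frac2{m+2}\bar c\,(z/R)^m$. At a general point this function equals $e^\sigma\bar a$. So we take $f=Az^mE$ with $E=1+e^{-\sigma}a-e^\sigma\bar a$, that is,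
\[
f(z)=c+Az^m-\bar c\,R^{-2m}z^{2m},
\]
which still tends to $c$ locally uniformly as $m\to\infty$. Since $E=1-2a_1\sinh\sigma+2ia_2\cosh\sigma$,
\[
|E|^2=(1-2a_1\sinh\sigma)^2+4a_2^2\cosh^2\sigma=1-4a_1\sigma+4a_2^2+O(h^3).
\]
Hence $\log|E|=-2a_1\sigma+2a_2^2+O(h^3)$ for large $m$, and by \eqref{eq:logb}
\begin{equation}\label{eq:firststep}
\log\frac{|f|}v=-\tfrac12\sigma^2-2a_1\sigma+2a_2^2+O(h^3)=-\tfrac12(\sigma+2a_1)^2+2|a|^2+O(h^3).
\end{equation}
The first-order term is gone. Its trace is the slope $-2a_1\sigma$, which moves the crest of $|f|/v$ from the circle $\sigma=0$ to the curve $\sigma=-2a_1(\theta)$. Along this curve $|f|/v=e^{2|a|^2}(1+O(m^{-3}))$, and $|a|=2|c|/(m+2)$ does not depend on $\theta$. Dividing $f$ by $e^{2|a|^2}$ makes the height of the crest equal to $1$ up to $O(m^{-3})$, which is good enough for \eqref{eq:rate}.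

\subsection*{What remains for general $p$}

For a general polynomial $p$ the same reflection leads to \eqref{eq:firststep} with $a(\theta)=\frac2{m+2}p(Re^{i\theta})e^{-im\theta}$. But now $|a|^2$ varies with $\theta$, in general by an amount of order $m^{-2}$, which is exactly the size of $v^{-2}$. No constant factor removes this. We need one more holomorphic correction, with real part $-2|a|^2$ up to $O(h^3)$ near the circle. If $P=p/(Az^m)$ has values $a$ on the circle and $P^\#$ is its reflection, with values $\bar a$ there, then $-2PP^\#$ is such a correction. Moreover $Az^m\cdot PP^\#=pP^\#$ is a polynomial, so it creates no pole at $0$. This gives $f=Az^m(1+P-P^\#-2PP^\#)$.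

\section{The construction}\label{sec:construction}

\begin{lemma}\label{lem:crest}
Let $d\ge0$ be an integer, $B>0$ and $0<\rho<1$. There are constants $C,m_0$ depending only on $d,B,\rho$ such that the following holds. Let $p(z)=\sum_{k=0}^dp_kz^k$ satisfy $\sum_k|p_k|\le B$ and $|p|/v\le\rho$ in $\mathbf D$. Then for every $m\ge m_0$ there are a polynomial $f$ and a Jordan curve $\Gamma\subset\mathbf D$ with the following properties.
\begin{enumerate}
\item[(i)] $f-p$ is divisible by $z^{m-d}$, and $|f-p|\le Cm|z|^{m-d}$ in $\mathbf D$.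
\item[(ii)] $|f|/v\le1+Cm^{-3}$ in $\mathbf D$.
\item[(iii)] On $\Gamma$ we have $|f|/v\ge1-Cm^{-3}$ and $v\le2m$, and $\Gamma$ surrounds $\{|z|<1-C/m\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $m\ge\max(4,d+1)$, and let $R,A,\sigma,\theta,b,h$ be as in Section~\ref{sec:small}. The constants $C$ and those in $O(\cdot)$ depend only on $d,B,\rho$, and $C$ may change from line to line; ``for large $m$'' means for $m\ge m_0(d,B,\rho)$.

\medskip\noindent\textbf{Definition of $f$; proof of (i).} For $z\ne0$ put
\[
P(z)=\frac{p(z)}{Az^m},\qquad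
P^\#(z)=\overline{P(R^2/\bar z)}=\frac1{AR^{2m}}\sum_{k=0}^d\overline{p_k}\,R^{2k}z^{m-k}.
\]
Thus $P^\#$ is a polynomial divisible by $z^{m-d}$. Since $AR^{2m}=\frac{m+2}2R^m\ge\frac{m+2}{2e}$,
\begin{equation}\label{eq:Psharp}
|P^\#(z)|\le\eta\,|z|^{m-d}\quad(z\in\mathbf D),\qquad\eta=\frac{2eB}{m+2}.
\end{equation}
Define
\[
f=Az^mE=Az^m+p-(Az^m+2p)P^\#,\qquad E=1+P-P^\#-2PP^\# .
\]
The second expression for $f$ shows that $f$ is a polynomial and that $z^{m-d}$ divides $f-p$. By \eqref{eq:A} and \eqref{eq:Psharp}, $|f-p|\le A|z|^m+(A+2B)\eta|z|^{m-d}\le Cm|z|^{m-d}$ in $\mathbf D$, which is (i).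

\medskip\noindent\textbf{Expansion near the circle $|z|=R$.} Let $|\sigma|\le\frac12$ and
\[
a=a(\theta)=P(Re^{i\theta})=\frac{2p(Re^{i\theta})e^{-im\theta}}{m+2}=a_1+ia_2,\qquad|a|\le\frac{2B}m .
\]
Since $|e^x-1|\le2|x|$ for $|x|\le1$,
\[
\bigl|p(Re^{\pm\sigma/m+i\theta})-p(Re^{i\theta})\bigr|\le\sum_k|p_k|\,\bigl|e^{\pm k\sigma/m}-1\bigr|\le\frac{2Bd|\sigma|}m .
\]
We have $P(z)=\frac2{m+2}e^{-\sigma-im\theta}p(z)$, and $R^2/\bar z=Re^{-\sigma/m+i\theta}$ is the point with $\sigma$ replaced by $-\sigma$. Hence
\[
P=e^{-\sigma}a+O(m^{-2}|\sigma|)=e^{-\sigma}a+O(h^3),\qquad P^\#=e^\sigma\bar a+O(h^3),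
\]
and both functions are $O(1/m)$. Put $u=P-P^\#-2PP^\#$, so that $E=1+u$. For large $m$ we have $|u|\le\frac12$, so $\log(1+u)=u-\frac12u^2+O(|u|^3)$ with the principal branch. Since $u^2=(P-P^\#)^2+O(m^{-3})$,
\begin{align*}
\log E&=P-P^\#-2PP^\#-\tfrac12(P-P^\#)^2+O(m^{-3})\\
&=P-P^\#-\tfrac12(P+P^\#)^2+O(m^{-3}).
\end{align*}
The term $-2PP^\#$ has turned $(P-P^\#)^2$, which is $-4a_2^2$ on the circle, into $(P+P^\#)^2$, which is $4a_1^2$ there. For $|\sigma|\le\frac12$ we have
\begin{gather*}
\operatorname{Re}(P-P^\#)=-2a_1\sinh\sigma+O(h^3)=-2a_1\sigma+O(h^3),\\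
P+P^\#=a+\bar a+O(h^2)=2a_1+O(h^2),\qquad (P+P^\#)^2=4a_1^2+O(h^3),
\end{gather*}
because $a=O(1/m)=O(h)$. Therefore $\log|E|=-2a_1\sigma-2a_1^2+O(h^3)$. As $|f|/v=b(\sigma)|E|$ by \eqref{eq:b}, we can add \eqref{eq:logb}, and the quadratic terms form a perfect square:
\[
\log\frac{|f|}v=-\tfrac12\tau^2+O(h^3),\qquad\tau=\sigma+2a_1(\theta).
\]
Finally $h\le|\tau|+2|a_1|+\frac1m\le|\tau|+\frac{4B+1}m$, so $h^3\le4|\tau|^3+4(4B+1)^3m^{-3}$. Hence for some $C_1>0$ depending only on $d,B$ and for large $m$
\begin{equation}\label{eq:master}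
\Bigl|\log\frac{|f|}v+\tfrac12\tau^2\Bigr|\le C_1\bigl(|\tau|^3+m^{-3}\bigr)\qquad(|\sigma|\le\tfrac12).
\end{equation}

\medskip\noindent\textbf{Proof of (iii).} Let $\Gamma$ be the curve $\tau=0$, that is,
\[
\Gamma=\{Re^{-2a_1(\theta)/m+i\theta}:\theta\in\mathbf R\}.
\]
As $a_1$ is continuous and $2\pi$-periodic, this is a Jordan curve, starlike about $0$. On it $|\sigma|=2|a_1|\le4B/m$, which is at most $\frac12$ for large $m$. So $\Gamma\subset\mathbf D$ and $v\le2m$ on $\Gamma$ by \eqref{eq:v}. By \eqref{eq:master}, $|f|/v\ge e^{-C_1m^{-3}}\ge1-C_1m^{-3}$ on $\Gamma$. Since $R=(1+\frac2m)^{-1/2}\ge1-\frac1m$, on $\Gamma$ we have $|z|\ge(1-\frac1m)(1-\frac{4B}{m^2})\ge1-\frac{4B+1}m$ for large $m$.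

\medskip\noindent\textbf{Proof of (ii) near the circle.} Choose $\sigma_0\in(0,\frac12]$, depending only on $C_1$, with $2C_1\sigma_0\le\frac14$. If $|\sigma|\le\sigma_0$ and $m$ is large, then $|\tau|\le\sigma_0+4B/m\le2\sigma_0$. So \eqref{eq:master} gives
\[
\log\frac{|f|}v\le-\tau^2\bigl(\tfrac12-C_1|\tau|\bigr)+C_1m^{-3}\le C_1m^{-3},
\]
whence $|f|/v\le e^{C_1m^{-3}}\le1+2C_1m^{-3}$ for large $m$.

\medskip\noindent\textbf{Proof of (ii) away from the circle.} Let $z\in\mathbf D$ with $|\sigma|\ge\sigma_0$, including $z=0$. By \eqref{eq:bupper} and the monotonicity noted there,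
\[
b(\sigma)\le q:=\max\bigl\{e^{\sigma_0}(1-\sigma_0),\,e^{-\sigma_0}(1+\sigma_0)\bigr\}<1 .
\]
From $f=Az^m+p-(Az^m+2p)P^\#$, \eqref{eq:b} and \eqref{eq:Psharp},
\[
\frac{|f|}v\le(1+2\eta)\Bigl(b(\sigma)+\frac{|p|}v\Bigr),\qquad\eta=O(1/m).
\]
Choose $r_1\in(0,1)$, depending only on $B$ and $q$, with $B(1-r_1^2)\le\frac12(1-q)$. If $|z|\ge r_1$, then $|p|/v\le B(1-r_1^2)$, so the last bracket is at most $\frac12(1+q)<1$. If $|z|<r_1$, then $\sigma\le m\log(r_1/R)\to-\infty$ as $m\to\infty$, because $R\to1$. So $b(\sigma)\to0$ uniformly by \eqref{eq:bupper}, and the bracket is at most $\rho+o(1)$. This is where $\rho<1$ is needed: in a fixed disc $f$ is essentially $p$. In both cases $|f|/v\le1$ for large $m$.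
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:proof}

The set $K$ contains $F_0$ and is closed in the compact metrizable space $\mathcal E_1$. So Baire's theorem applies in $K$: countable intersections of dense open sets are dense. We shall use that $\beta$ is a seminorm on $\mathcal B$ and that $\beta(F)\le\sup_{\mathbf D}|F'|$.

\medskip\noindent\textbf{Polynomials $F_1\in K$ with $\beta(F_1)<1$ are dense in $K$.} Let $F\in K$. For $0<t<1$ the function $G=(1-t)F+tF_0$ lies in $K$ and has $\beta(G)\le1-t+t\beta(F_0)<1$, and $G\to F$ as $t\to0$. Here the hypothesis $\beta(F_0)<1$ is used. Now fix $G$. For $0<r<1$ put $G_r(z)=G(rz)$; then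
\[
\mu_{G_r}(z)=r|G'(rz)|(1-|z|^2)\le\mu_G(rz)\le\beta(G).
\]
Let $j_N$ denote the Taylor polynomial of degree $N$ at $0$, let $T$ be a Taylor polynomial of $G_r$ at $0$ of degree at least $N$, and set
\[
F_1=T+j_NG-j_NG_r .
\]
Then $F_1$ has the same $N$-jet as $G$, hence as $F_0$, and
\[
\beta(F_1)\le\beta(G)+\sup_{\mathbf D}|T'-G_r'|+\sup_{\mathbf D}|(j_NG-j_NG_r)'| .
\]
As $r\to1$, $G_r\to G$ in $H(\mathbf D)$, and the polynomial $j_NG-j_NG_r$ and its derivative tend to $0$ uniformly on $\overline{\mathbf D}$. For fixed $r$, as the degree of $T$ tends to infinity, $T$ and $T'$ converge uniformly on $\overline{\mathbf D}$ to $G_r$ and $G_r'$. Choosing first $r$ close to $1$ and then the degree of $T$ large, we get $\beta(F_1)<1$, hence $F_1\in K$, with $F_1$ as close to $G$ as we wish.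

\medskip
We now exhibit three families of open dense subsets of $K$, indexed by $k\ge2$, one family for each of (a), (b), (c). For density it suffices in each case to approximate polynomials $F_1\in K$ with $\beta(F_1)<1$.

\medskip\noindent\textbf{$\mathcal G_k\cap K$ is open and dense in $K$.} Openness is in Lemma~\ref{lem:criterion}. Let $F_1\in K$ be a polynomial with $\beta(F_1)<1$ and $p=F_1'$. Put $d=\deg p$, let $B$ be twice the sum of the absolute values of the coefficients of $p$ (if $p=0$, take $d=0$, $B=1$), and let $\rho=\frac12(1+\beta(F_1))$. Let $C,m_0$ be the constants of Lemma~\ref{lem:crest} for $(d,B,\rho)$, and $\lambda_m=1+Cm^{-3}$. We shall divide by $\lambda_m$ to get into $\mathcal E_1$. In order not to change the jet, we apply the lemma to $\lambda_mp$ instead of $p$; it is for this that its constants were made uniform in $p$. For large $m$ we have $\lambda_m\le2$ and $\lambda_m\beta(F_1)\le\rho$, so the hypotheses hold for $\lambda_mp$. Let $f_m,\Gamma_m$ be the resulting polynomial and curve, and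
\[
F_m(z)=\lambda_m^{-1}\int_0^zf_m(w)\,dw .
\]
By (ii), $\beta(F_m)\le1$, so $F_m\in\mathcal E_1$. By (i), $F_m'-p=\lambda_m^{-1}(f_m-\lambda_mp)$ is divisible by $z^{m-d}$ and at most $Cm|z|^{m-d}$ in absolute value. So $F_m-F_1=O(z^{m-d+1})$, which gives $F_m\in K$ for $m\ge N+d$, and $F_m\to F_1$ in $H(\mathbf D)$. By (iii), on $\Gamma_m$
\[
\mu_{F_m}\ge\frac{1-Cm^{-3}}{1+Cm^{-3}}\ge1-2Cm^{-3},
\qquad
v^2-|F_m'|^2=v^2(1-\mu_{F_m}^2)\le(2m)^2\cdot4Cm^{-3}\to0 .
\]
Since $\Gamma_m$ has $\{|z|\le1-1/k\}$ in its interior for large $m$, we conclude $F_m\in\mathcal G_k$ for large $m$.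

\medskip\noindent\textbf{$\mathcal O_k=\{F\in K:\max_{|z|\le1-1/k}\mu_F(z)<1\}$ is open and dense in $K$.} The maximum is a continuous function of $F$, so $\mathcal O_k$ is open. It contains all $F_1\in K$ with $\beta(F_1)<1$, and these are dense. Since $\mu_F\le1$ for $F\in K$, we have $\bigcap_k\mathcal O_k=\{F\in K:A(F)=\emptyset\}$.

\medskip\noindent\textbf{$\mathcal P_k=\{F\in K:1-\mu_F(z)<\psi(z)/k\text{ for some $z$ with }1-1/k<|z|<1\}$ is open and dense in $K$.} For fixed $z$ the number $\mu_F(z)$ depends continuously on $F$, so $\mathcal P_k$ is a union of open sets. This needs no regularity of $\psi$. For density we add to $F_1$ a monomial of high degree, just large enough to produce a contact point near $\partial\mathbf D$. Let $F_1\in K$ be a polynomial with $\beta(F_1)<1$, and let $n>N+1$. Since $\beta$ is a seminorm and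
\[
\beta(z^n)\ge n\Bigl(\frac{n-1}{n+1}\Bigr)^{(n-1)/2}\frac2{n+1}\ge\frac{2n}{e(n+1)}>0
\]
(take $|z|^2=\frac{n-1}{n+1}$ and use $(1+\frac2{n-1})^{(n-1)/2}\le e$), the function $c\mapsto\beta(F_1+cz^n)$, $c\ge0$, is continuous and unbounded. It is less than $1$ at $c=0$, so it equals $1$ for some $c=c_n>0$. Then $F_1+c_nz^n\in K$. From $c_n\beta(z^n)\le1+\beta(F_1)\le2$ we get $c_n\le e(n+1)/n\le2e$, so $F_1+c_nz^n\to F_1$ in $H(\mathbf D)$. The derivative of $F_1+c_nz^n$ is a polynomial, so $\mu_{F_1+c_nz^n}\to0$ at $\partial\mathbf D$, and the supremum $1$ is attained at some $z_n\in\mathbf D$. For each $r<1$, on $|z|\le r$ we have $\mu_{F_1+c_nz^n}\le\beta(F_1)+2e\,n\,r^{n-1}<1$ for large $n$; hence $|z_n|\to1$. As $1-\mu_{F_1+c_nz^n}(z_n)=0$, we have $F_1+c_nz^n\in\mathcal P_k$ for large $n$.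

\medskip\noindent\textbf{Conclusion.} By Baire's theorem $\bigcap_{k\ge2}(\mathcal G_k\cap\mathcal O_k\cap\mathcal P_k)$ is a dense $G_\delta$ subset of $K$. Let $F$ belong to it. Then $F$ is an extreme point of $\mathcal E_1$ by Lemma~\ref{lem:criterion}, and $A(F)=\emptyset$ because $F\in\bigcap_k\mathcal O_k$. Since $F\in\mathcal P_k$ for every $k$, there is $z_k\in\mathbf D$ with $|z_k|>1-1/k$ and $0\le(1-\mu_F(z_k))/\psi(z_k)<1/k$. As $|z_k|\to1$, this gives (c). Finally $K\ne\emptyset$, so such $F$ exist, which gives the last statement of the theorem. \qed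

\section{A necessary condition, and the ball $\mathcal B_1$}\label{sec:further}

By Section~\ref{sec:criterion}, it is sufficient for extremality that $v^2(1-\mu_F)$ tends to $0$ along a sequence of closed curves expanding to $\partial\mathbf D$. In the other direction, for an extreme point without contact $\mu_F$ must approach $1$ at a definite rate, at least along a sequence of points.

\begin{proposition}\label{prop:necessary}
If $F$ is an extreme point of $\mathcal E_1$ with $A(F)=\emptyset$, then for every zero-free $g\in H(\mathbf D)$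
\[
\liminf_{|z|\to1}\frac{1-\mu_F(z)}{|g(z)|\,(1-|z|^2)}=0 .
\]
In particular (taking $g=1$), $1-\mu_F(z)$ cannot be bounded below by $c(1-|z|^2)$ with $c>0$ near $\partial\mathbf D$.
\end{proposition}

\begin{proof}
Suppose the lower limit is positive for some zero-free $g$. Then the quotient is bounded below by a positive constant near $\partial\mathbf D$. It is continuous because $g$ has no zeros and strictly positive because $A(F)=\emptyset$, so it is bounded below by a positive constant on each compact set as well. Hence it is at least some $c>0$ on all of $\mathbf D$, that is, $\mu_F\le1-c|g|(1-|z|^2)$, or $|F'|+c|g|\le v$. With $G(z)=c\int_0^zg(w)\,dw\ne0$ we get $|F'\pm G'|\le v$, so $F\pm G\in\mathcal E_1$ and $F$ is not extreme.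
\end{proof}

\begin{corollary}\label{cor:ball}
Every $F$ as in Theorem~\ref{thm:main} is also an extreme point of $\mathcal B_1$.
\end{corollary}

\begin{proof}
We only use that $F$ is an extreme point of $\mathcal E_1$. Then $\beta(F)=1$, since otherwise $F\pm\varepsilon z\in\mathcal E_1$ with $\varepsilon=1-\beta(F)>0$. Let $F\pm G\in\mathcal B_1$. As $F(0)=0$, this means $|G(0)|+\beta(F\pm G)\le1$ for both signs. In particular $F\pm(G-G(0))\in\mathcal E_1$, so $G$ is the constant $G(0)$. Now $\beta(F\pm G)=\beta(F)=1$ forces $G(0)=0$, so $G=0$.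
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{The Support Points of the Unit Ball in Bloch Space},
\url{https://deepblue.lib.umich.edu/bitstream/handle/2027.42/31411/0000328.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

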